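
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Dense strongly exposing functionals do not imply\\ Lindenstrauss property A}


\begin{abstract}
Suppose that the functionals strongly exposing the unit ball of a Banach space $X$ are dense in $X^*$. Must the norm attaining operators from $X$ into $Y$ be dense in $\mathcal L(X,Y)$ for every Banach space $Y$? We show that the answer is no. An explicit equivalent norm on $c_0$ makes the set of strongly exposing functionals open and dense, while an operator into a second renorming of $c_0$ stays far from all norm attaining operators. We then prove that the same failure can be produced by renorming any space that has an equivalent locally uniformly rotund norm and contains a subspace with separable dual failing the Radon--Nikod\'ym property. It follows that, among spaces with separable dual, the implication holds for all equivalent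 norms exactly when the space has the Radon--Nikod\'ym property.
\end{abstract}

\section{The question and the results}

Let $X$ be a real or complex Banach space with dual $X^*$ and closed unit ball $B_X$. The scalar field is $\mathbb K$, and $\mathbb T=\{\theta\in\mathbb K:|\theta|=1\}$. A functional $f\in X^*\setminus\{0\}$ \emph{strongly exposes} $B_X$ at $x_0\in B_X$ if $\operatorname{Re}f(x_0)=\|f\|$ and every sequence $(x_j)$ in $B_X$ with $\operatorname{Re}f(x_j)\to\|f\|$ converges in norm to $x_0$. We write $\mathrm{SE}(X)$ for the set of all functionals that strongly expose $B_X$. An operator $T\in\mathcal L(X,Y)$ \emph{attains its norm} if $\|Tx\|=\|T\|$ for some $x$ with $\|x\|=1$; the set of these operators is $\mathrm{NA}(X,Y)$. The space $X$ has \emph{Lindenstrauss property A} if $\mathrm{NA}(X,Y)$ is norm dense in $\mathcal L(X,Y)$ for every Banach space $Y$. The following question is posed in \cite{Handout}: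
\begin{center}
\emph{Does denseness of $\mathrm{SE}(X)$ in $X^*$ imply property A?}
\end{center}

For $Y=\mathbb K$ there is nothing to ask, since by the Bishop--Phelps theorem the norm attaining functionals are dense in $X^*$ for every $X$. A functional in $\mathrm{SE}(X)$ does more than attain its norm: all its near-maximizers cluster at one point. It is tempting to transfer this rigidity to operators, as follows. Let $\|T\|=1$ and $\varepsilon>0$. Choose $y^*\in Y^*$ of norm one with $\|T^*y^*\|$ close to $1$, and then $f\in \mathrm{SE}(X)$ of norm one close to $T^*y^*/\|T^*y^*\|$. If $f$ strongly exposes $B_X$ at $x_0$, then $f(x_0)=1$, so $\|Tx_0\|$ is close to $1$. Put $T'x=Tx+\varepsilon f(x)\,Tx_0$. Then $\|T'x_0\|=(1+\varepsilon)\|Tx_0\|$, and any $x\in B_X$ with $\|T'x\|\ge(1+\varepsilon)\|Tx_0\|$ satisfies $1+\varepsilon|f(x)|\|Tx_0\|\ge(1+\varepsilon)\|Tx_0\|$, that is,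
\[
|f(x)|\ \ge\ 1-\frac{1-\|Tx_0\|}{\varepsilon\,\|Tx_0\|}.
\]
So, up to rotation, the near-maximizers of $T'$ lie in a thin slice of $B_X$ cut by $f$, and thin slices cut by $f$ are small. Iterating, one hopes to make near-maximizers converge.

What is missing is uniformity. How thin a slice must be in order to be small depends on $f$, and so does $1-\|Tx_0\|$; denseness of $\mathrm{SE}(X)$ does not relate the two. Our counterexample lives in this gap. The unit ball of $X$ carries infinitely many \emph{peaks}, enough to make $\mathrm{SE}(X)$ dense, but the peaks are so low that a suitable operator, and every operator near it, does better just next to each peak.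

By Bourgain's theorem \cite{Bourgain}, a space with the Radon--Nikod\'ym property (RNP) has property A in every equivalent norm, so a counterexample must fail the RNP. The simplest place to look is $c_0$. Let $(e_k)$ be its unit vector basis and $E_n=\operatorname{span}\{e_1,\dots,e_n\}$. Fix $\rho\in(0,1)$ and $\alpha\in(0,1]$, and put
\begin{equation}\label{eq:params}
c=\frac{\alpha(1-\rho)^2}{60},\qquad r_n=1+c\,4^{-n},\qquad P_n=\{x\in E_n:\|x\|_\infty\le r_n\}\qquad(n\ge1).
\end{equation}
Let $X$ be $c_0$ with the unit ball $B_X=\overline{\operatorname{conv}}\bigcup_nP_n$. Since $r_n\ge1$ and $\bigcup_nB_{E_n}$ is dense in $B_{c_0}$, we have $B_{c_0}\subset B_X\subset r_1B_{c_0}$, so this is an equivalent norm. Let $Y$ be $c_0$ with the equivalent norm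
\begin{equation}\label{eq:Ynorm}
|y|^2=\|y\|_\infty^2+\alpha\sum_{k=1}^\infty4^{-k}|y_k|^2,
\end{equation}
and let $T:X\to Y$ be the identity map.

\begin{theorem}\label{thm:A}
Let $X$, $Y$ and $T$ be as above.
\begin{enumerate}
\item[(1)] $\mathrm{SE}(X)$ is open and dense in $X^*$. More precisely, identify $X^*$ with $\ell_1$ and write $g_f(n)=r_n\sum_{i\le n}|f_i|$. Then $f\in\mathrm{SE}(X)$ if and only if there is $n_0$ with $g_f(n_0)>\sup_{n\ne n_0}g_f(n)$ and $f_i\ne0$ for all $i\le n_0$.
\item[(2)] No $S\in\mathcal L(X,Y)$ with $\|S-T\|\le\rho$ attains its norm. Hence $X$ fails property A.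
\item[(3)] $\|T\|\le r_1(1+\alpha/3)^{1/2}$. Together with (2) this shows that, letting $\rho\to1$ and $\alpha\to0$, the ratio $\operatorname{dist}(T,\mathrm{NA}(X,Y))/\|T\|$ can be made arbitrarily close to $1$, the largest conceivable value because $0\in\mathrm{NA}(X,Y)$.
\end{enumerate}
\end{theorem}

The second result replaces the cube of $c_0$ by a bounded set all of whose slices are large. A norm is \emph{locally uniformly rotund} (LUR) if, for every point $x$ and every sequence $(x_j)$, the conditions $\|x_j\|\to\|x\|$ and $\|x_j+x\|\to2\|x\|$ imply $x_j\to x$.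

\begin{theorem}\label{thm:B}
Let $X$ be a Banach space admitting an equivalent LUR norm (for example, by Kadec's theorem, any separable space). Suppose that $X$ contains a closed subspace $Z$ such that $Z^*$ is separable and $Z$ fails the RNP. Then $X$ has an equivalent norm for which $\mathrm{SE}$ is dense in the dual but property A fails. This applies to every separable space containing an isomorphic copy of $c_0$.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $X^*$ be separable. Then $X$ has the RNP if and only if, for every equivalent norm on $X$, denseness of $\mathrm{SE}$ implies property A.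
\end{corollary}

\begin{proof}
If $X$ has the RNP, then every renorming of $X$ has property A by Bourgain \cite{Bourgain}. If $X$ fails the RNP, apply Theorem~\ref{thm:B} with $Z=X$; an equivalent LUR norm exists because $X$ is separable.
\end{proof}

Section~\ref{sec:tools} collects three elementary lemmas. Section~\ref{sec:onepeak} shows the mechanism with a single peak. Sections~\ref{sec:A} and~\ref{sec:B} prove the two theorems.

\section{Three tools}\label{sec:tools}

A unit ball $B$ is invariant under multiplication by $\mathbb T$, so $\|f\|=\sup_B\operatorname{Re}f$ for every functional $f$. The first lemma is how we shall recognize strongly exposing functionals: the ball is generated by two convex pieces, and the functional peaks strongly on one piece and stays away from its maximum on the other.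

\begin{lemma}[Peak lemma]\label{lem:peak}
Let the unit ball of a Banach space $W$ be $B=\overline{\operatorname{conv}}(A\cup K)$ with $A,K$ nonempty, bounded and convex, and let $g\in W^*$ satisfy
\[
m:=\sup_K\operatorname{Re}g\ <\ a:=\sup_A\operatorname{Re}g .
\]
Suppose there is $v\in W$ such that $a_j\to v$ whenever $a_j\in A$ and $\operatorname{Re}g(a_j)\to a$. Then $\|g\|=a$ and $g$ strongly exposes $B$ at $v$.
\end{lemma}

\begin{proof}
Clearly $\|g\|=\sup_B\operatorname{Re}g=a$, and $g\neq0$ since $m<a$. A sequence in $A$ with $\operatorname{Re}g(a_j)\to a$ exists and tends to $v$, so $v\in B$ and $\operatorname{Re}g(v)=a$. Let $x_j\in B$ with $\operatorname{Re}g(x_j)\to a$. Moving $x_j$ by less than $1/j$, we may assume $x_j=\lambda_ja_j+(1-\lambda_j)k_j$ with $a_j\in A$, $k_j\in K$, $\lambda_j\in[0,1]$. Then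
\[
\operatorname{Re}g(x_j)\le\lambda_j\operatorname{Re}g(a_j)+(1-\lambda_j)m\le a-(1-\lambda_j)(a-m).
\]
Comparing the first and last terms gives $\lambda_j\to1$, and then the first inequality gives $\operatorname{Re}g(a_j)\to a$. So $a_j\to v$, and $x_j\to v$ because $K$ is bounded.
\end{proof}

We say that $S\in\mathcal L(X,Y)$ attains its norm \emph{at} $x\in B_X$ if $\|Sx\|=\|S\|$; if $S\ne0$, this forces $\|x\|=1$. The second lemma localizes norm attainment. It applies to infinite convex combinations as well as to finite ones.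

\begin{lemma}\label{lem:components}
Let $S\in\mathcal L(X,Y)$ and let $x=\sum_n\lambda_nb_n$ with $b_n\in B_X$, $\lambda_n\ge0$, $\sum_n\lambda_n=1$. If $\|Sx\|=\|S\|$, then $\|Sb_n\|=\|S\|$ for every $n$ with $\lambda_n>0$.
\end{lemma}

\begin{proof}
We may assume $S\ne0$. Choose $y^*\in Y^*$ with $\|y^*\|=1$ and $y^*(Sx)=\|S\|$. Then $\|S\|=\sum_n\lambda_n\operatorname{Re}y^*(Sb_n)$ is an average of numbers that are at most $\|S\|$, so $\operatorname{Re}y^*(Sb_n)=\|S\|$ whenever $\lambda_n>0$.
\end{proof}

The third lemma is the source of nonattainment. It says that if one moves from $u$ in two opposite directions $\pm v$, then the square of a norm with a quadratic part grows on average, by an amount that does not depend on $u$.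

\begin{lemma}[Two-point inequality]\label{lem:two}
Let $\|\cdot\|$ be a norm on a vector space, $\varphi_k$ $(k\ge1)$ linear functionals and $\omega_k>0$ such that $\sum_k\omega_k|\varphi_k(y)|^2<\infty$ for all $y$, and put $|y|^2=\|y\|^2+\sum_k\omega_k|\varphi_k(y)|^2$. Then $|\cdot|$ is a norm and
\begin{equation}\label{eq:two}
\tfrac12\big(|u+v|^2+|u-v|^2\big)\ \ge\ |u|^2+\sum_k\omega_k|\varphi_k(v)|^2 .
\end{equation}
\end{lemma}

\begin{proof}
$|\cdot|$ is an $\ell_2$-sum of seminorms, one of which is a norm. By convexity of $\|\cdot\|^2$, $\frac12(\|u+v\|^2+\|u-v\|^2)\ge\|u\|^2$. By the parallelogram law for scalars, $\frac12(|\varphi_k(u+v)|^2+|\varphi_k(u-v)|^2)=|\varphi_k(u)|^2+|\varphi_k(v)|^2$. Multiply by $\omega_k$ and add.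
\end{proof}

\section{One peak on the cube}\label{sec:onepeak}

Throughout this section $Y$ is $c_0$ with the norm \eqref{eq:Ynorm}; thus \eqref{eq:two} holds with $\omega_k=\alpha4^{-k}$ and $\varphi_k(y)=y_k$. We want a unit ball on $c_0$ with two features: many functionals strongly expose it, and no operator near the identity into $Y$ attains its norm.

\emph{No peak.} The cube $B_{c_0}$ has the second feature but not the first. Indeed, $\mathrm{SE}(c_0)=\emptyset$: if $f\in\ell_1\setminus\{0\}$ attains its norm at $x\in B_{c_0}$, then $|x_i|=1$ whenever $f_i\neq0$, so $f$ is finitely supported, and changing a coordinate of $x$ outside the support of $f$ gives another maximizer. On the other hand, let $S:c_0\to Y$ be an operator with $(Se_k)_k\ne0$ for all $k$; every $S$ at distance less than $1$ from the identity is of this kind. Then $S$ does not attain its norm. For if $|Sw|=\|S\|$ with $w\in B_{c_0}$, choose $k$ with $|w_k|\le\frac12$. Then $w\pm\frac12e_k\in B_{c_0}$, and \eqref{eq:two} with $u=Sw$, $v=\frac12Se_k$ gives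
\begin{equation}\label{eq:cube}
\|S\|^2\ge\tfrac12\big(|S(w+\tfrac12e_k)|^2+|S(w-\tfrac12e_k)|^2\big)\ge\|S\|^2+\tfrac14\alpha4^{-k}|(Se_k)_k|^2,
\end{equation}
which is impossible.

\emph{One peak.} Now add one peak. Let $1<r\le\frac32$, and let $X'$ be $c_0$ with the unit ball
\[
B'=\operatorname{conv}\big(B_{c_0}\cup\{se_1:|s|\le r\}\big),
\]
which is closed because one of the two convex pieces is compact and the other is closed and bounded. If $r|f_1|>\|f\|_1$, then the supremum of $\operatorname{Re}f$ over the second piece exceeds its supremum over the cube. On the second piece, which is compact, $\operatorname{Re}f$ has the unique maximizer $r\frac{\overline{f_1}}{|f_1|}e_1$, so maximizing sequences there converge to it. By Lemma~\ref{lem:peak}, $f\in\mathrm{SE}(X')$. So one peak, of any height $r-1>0$, already creates a nonempty open set of strongly exposing functionals.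

Does it also create norm attaining operators near the identity $T:X'\to Y$? Suppose $\|S-T\|\le\rho<1$. The norms satisfy $\|e_k\|_{X'}\le1$ and $|y_k|\le|y|$, so
\[
|(Se_k)_k|\ge1-\rho\quad\text{for all }k;
\]
moreover $\|T\|\le r(1+\alpha/3)^{1/2}<2$, hence $\|S\|<3$. Suppose $S$ attains its norm. Every point of $B'$ is a convex combination of some $se_1$, $|s|\le r$, and some $w\in B_{c_0}$, so by Lemma~\ref{lem:components} $S$ attains its norm at such an $se_1$, hence at $re_1$, or at such a $w$. The second case is impossible by \eqref{eq:cube}, which still holds because $B_{c_0}\subset B'$. In the first case $|Se_1|=\|S\|/r$. The points $e_1\pm e_2$ lie in $B'$, so \eqref{eq:two} gives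
\[
\|S\|^2\ \ge\ |Se_1|^2+\tfrac{\alpha}{16}|(Se_2)_2|^2\ \ge\ \frac{\|S\|^2}{r^2}+\frac{\alpha}{16}(1-\rho)^2 .
\]
Thus $\frac{\alpha}{16}(1-\rho)^2\le(1-r^{-2})\|S\|^2<9(1-r^{-2})$, which is false when $r$ is close enough to $1$ (depending on $\alpha$ and $\rho$).

This is the whole idea. Stepping down from the peak $re_1$ to the cube costs about $2(r-1)\|S\|^2$ in the square of the norm. In exchange there is room to move by $\pm e_2$, which gains at least a fixed amount on average. If the peak is low, the gain wins, and it wins for all $S$ with $\|S-T\|\le\rho$ at once. For functionals the height of the peak is irrelevant, since strong exposure asks for no quantitative gap.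

To make $\mathrm{SE}$ dense we need peaks for many functionals. If $f_i\ne0$ exactly for $i\le N$, then $f$ determines the first $N$ coordinates of its maximizers over the cube and leaves all later coordinates free. Over the cube of $E_N$, where the later coordinates are cut off, the maximizer is unique. So we raise the cube of $E_N$ to $P_N=r_NB_{E_N}$, for every $N$. The radii must be \emph{decreasing}, so that such an $f$ prefers level $N$ to all later levels. A step from level $n$ to level $n+1$ then costs about $2(r_n-r_{n+1})\|S\|^2$ and must be paid for by the weight $\alpha4^{-(n+1)}$ of the new coordinate. This explains \eqref{eq:params}.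

\section{Proof of Theorem \ref{thm:A}}\label{sec:A}

\subsection{Strongly exposing functionals}

For $f\in\ell_1$ we have $\max_{P_n}\operatorname{Re}f=g_f(n)$; hence $\|f\|_{X^*}=\sup_ng_f(n)$, and $\|f\|_1\le\|f\|_{X^*}\le r_1\|f\|_1$.

\emph{The condition in (1) is sufficient.} Let $n_0$ be as stated. Apply Lemma~\ref{lem:peak} with $A=P_{n_0}$ and $K=\operatorname{conv}\bigcup_{n\ne n_0}P_n$: we have $\sup_K\operatorname{Re}f=\sup_{n\neq n_0}g_f(n)<g_f(n_0)=\sup_A\operatorname{Re}f$. Since $f_i\ne0$ for all $i\le n_0$, the function $\operatorname{Re}f$ has a unique maximizer $v$ on $P_{n_0}$, namely $v_i=r_{n_0}\overline{f_i}/|f_i|$ for $i\le n_0$, and since $P_{n_0}$ is compact, maximizing sequences in $P_{n_0}$ converge to $v$. So $f\in\mathrm{SE}(X)$.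

\emph{The condition is necessary.} Let $f$ strongly expose $B_X$ at $x_0$. Then $x_0$ is the only point of $B_X$ where $\operatorname{Re}f=\|f\|_{X^*}$. For each $n$ let $v^n\in P_n$ have coordinates $v^n_i=r_n\overline{f_i}/|f_i|$ if $f_i\ne0$ and $v^n_i=r_n$ if $f_i=0$, for $i\le n$. Then $f(v^n)=g_f(n)$ and $|v^n_i|=r_n$ for all $i\le n$.
\begin{itemize}
\item If $g_f(n_j)\to\|f\|_{X^*}$ for some $n_j\uparrow\infty$, then $v^{n_j}\to x_0$ in norm. This is impossible, because $|v^{n_j}_{n_j}|\ge1$ while the coordinates of $x_0\in c_0$ tend to $0$. Therefore $\limsup_ng_f(n)<\|f\|_{X^*}$, and $\sup_n g_f(n)$ is attained on a finite nonempty set of indices and is not approached by the remaining values.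
\item If the supremum is attained at $n_0<n_1$, then $v^{n_0}$ and $v^{n_1}$ are two maximizers; they differ in coordinate $n_1$, where $v^{n_0}$ vanishes. This is a contradiction.
\item So it is attained at one index $n_0$ only, and $g_f(n_0)>\sup_{n\ne n_0}g_f(n)$. If $f_i=0$ for some $i\le n_0$, then changing the sign of $v^{n_0}_i$ gives a second maximizer, a contradiction.
\end{itemize}

\emph{Openness.} For fixed $n_0$, the functions $f\mapsto g_f(n_0)$ and $f\mapsto\sup_{n\ne n_0}g_f(n)$ are $r_1$-Lipschitz for $\|\cdot\|_1$, and requiring $f_i\neq0$ for all $i\le n_0$ is an open condition. So $\mathrm{SE}(X)$ is a union of open sets.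

\emph{Density.} Let $f\in\ell_1$ and $\varepsilon>0$, and choose $N\ge1$ with $\sum_{i>N}|f_i|<\varepsilon$. For $m=1,\dots,N$ choose successively $f'_m\ne0$ with $|f'_m-f_m|<\varepsilon/N$ such that $g_{f'}(m)\neq g_{f'}(n)$ for all $n<m$. This is possible: $g_{f'}(m)=r_m\big(\sum_{i<m}|f'_i|+|f'_m|\big)$, so only finitely many values of $|f'_m|$ are excluded. Put $f'_i=0$ for $i>N$. For $n>N$,
\[
g_{f'}(n)=r_n\sum_{i\le N}|f'_i|\ \le\ g_{f'}(N+1)\ <\ g_{f'}(N),
\]
where the last step uses $r_{N+1}<r_N$ and $f'\ne0$. Hence $g_{f'}$ has its maximum at a unique index $n_0\le N$, and $\sup_{n\ne n_0}g_{f'}(n)=\max_{n\le N+1,\,n\ne n_0}g_{f'}(n)<g_{f'}(n_0)$. Since $f_i'\neq0$ for $i\le n_0$, the criterion gives $f'\in\mathrm{SE}(X)$, and $\|f-f'\|_1<2\varepsilon$. This proves (1). (If all $r_n$ were equal, $g_f$ would be nondecreasing and no $f$ would satisfy the criterion.)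

\subsection{Decomposing points of the ball}

With one peak, each point of the ball was a convex combination of a peak point and a point of the cube. With infinitely many levels we have to take a closure, and in the limit mass may escape to higher and higher levels. As $r_n\to1$, the escaping mass lands in the cube. We state this in the generality needed for both theorems.

\begin{lemma}\label{lem:decomp}
Let $C$ be a closed bounded convex set with $0\in C$ in a Banach space, let $\tau_n\ge0$ decrease to $0$, and let $K_n\subset(1+\tau_n)C$ be nonempty compact convex sets $(n\ge1)$. Then every $x\in\overline{\operatorname{conv}}\big(C\cup\bigcup_nK_n\big)$ can be written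
\[
x=\sum_n\lambda_nb_n+\lambda w,\qquad b_n\in K_n,\ w\in C,\ \lambda_n,\lambda\ge0,\ \sum_n\lambda_n+\lambda=1 .
\]
\end{lemma}

\begin{proof}
We use the following remark.
\begin{equation}\label{eq:limit}
\text{If } s_j\ge0,\ s_j\to s,\ y_j\in s_jC \text{ and } y_j\to y,\ \text{ then } y\in sC.
\end{equation}
If $s>0$, then $s_j>0$ eventually and $y_j/s_j\to y/s\in C$ since $C$ is closed; if $s=0$, then $y=0\in 0\cdot C$ since $C$ is bounded.

Let $x=\lim_jx^j$ with $x^j=\sum_n\lambda^j_nb^j_n+\lambda^jw^j$ finite convex combinations, $b_n^j\in K_n$, $w^j\in C$; by convexity one term from each set suffices, and where $\lambda_n^j=0$ we choose $b^j_n\in K_n$ arbitrarily. Passing to a diagonal subsequence, $\lambda_n^j\to\lambda_n$ and $b_n^j\to b_n\in K_n$ as $j\to\infty$ for every $n$. Then $\sum_n\lambda_n\le1$, and we put $\lambda=1-\sum_n\lambda_n$. Fix $M$. Since $0\in C$ and the $\tau_n$ decrease, all sets $K_n$ with $n>M$ and $C$ itself are contained in the convex set $(1+\tau_{M+1})C$, so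
\[
x^j-\sum_{n\le M}\lambda^j_nb^j_n\ \in\ (1+\tau_{M+1})\Big(1-\sum_{n\le M}\lambda_n^j\Big)C .
\]
Let $j\to\infty$ and then $M\to\infty$, using \eqref{eq:limit} each time; the series $\sum_n\lambda_nb_n$ converges absolutely because the $K_n$ are uniformly bounded. We get $x-\sum_n\lambda_nb_n\in\lambda C$.
\end{proof}

\subsection{Operators near \boldmath$T$ do not attain their norm}

Let $\|S-T\|\le\rho$. As in Section~\ref{sec:onepeak}, $\|e_k\|_X\le1$ and $|y_k|\le|y|$ give
\begin{equation}\label{eq:diag}
|(Se_k)_k|\ge1-\rho\qquad\text{for all }k,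
\end{equation}
in particular $S\neq0$. Since $\sum_k4^{-k}=\frac13$, we have $|x|^2\le\|x\|_\infty^2(1+\alpha/3)$, so $\|T\|\le r_1(1+\alpha/3)^{1/2}<2$ and $\|S\|<3$.

Suppose $|Sx|=\|S\|$ for some $x\in B_X$. Since $B_{c_0}\subset B_X$, we have $B_X=\overline{\operatorname{conv}}(B_{c_0}\cup\bigcup_nP_n)$, and Lemma~\ref{lem:decomp} with $C=B_{c_0}$, $K_n=P_n$ and $1+\tau_n=r_n$ decomposes $x$ into points of the $P_n$ and a point of $B_{c_0}$. By Lemma~\ref{lem:components}, $S$ attains its norm at one of these points.

\emph{(i) $|Sw|=\|S\|$ with $w\in B_{c_0}$.} Choose $k$ with $|w_k|\le\frac12$. Since $w\pm\frac12e_k\in B_{c_0}\subset B_X$, inequality \eqref{eq:cube} holds, and it contradicts \eqref{eq:diag}.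

\emph{(ii) $|Sb|=\|S\|$ with $b\in P_n$.} Put $t=r_{n+1}/r_n<1$. The point $tb$ lies in $E_n$ and has coordinates of modulus at most $r_{n+1}$, so $tb\pm r_{n+1}e_{n+1}\in P_{n+1}\subset B_X$. By \eqref{eq:two} with $u=tSb$, $v=r_{n+1}Se_{n+1}$, and by \eqref{eq:diag},
\[
\|S\|^2\ \ge\ t^2\|S\|^2+\alpha4^{-(n+1)}r_{n+1}^2(1-\rho)^2\ \ge\ t^2\|S\|^2+\alpha4^{-(n+1)}(1-\rho)^2 .
\]
On the other hand,
\[
1-t^2\le2(1-t)=\frac{2(r_n-r_{n+1})}{r_n}\le2(r_n-r_{n+1})=2c\big(4^{-n}-4^{-(n+1)}\big)=6c\,4^{-(n+1)} .
\]
Hence $\alpha(1-\rho)^2\le6c\|S\|^2<54c=\frac{9}{10}\alpha(1-\rho)^2$, a contradiction.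

So no such $S$ attains its norm, which is (2). For (3), we have $\operatorname{dist}(T,\mathrm{NA}(X,Y))\ge\rho$ by (2), and $\operatorname{dist}(T,\mathrm{NA}(X,Y))\le\|T\|$ since $0\in\mathrm{NA}(X,Y)$. As $\rho\to1$ and $\alpha\to0$ we have $c\to0$ and
\[
1\ \ge\ \frac{\operatorname{dist}(T,\mathrm{NA}(X,Y))}{\|T\|}\ \ge\ \frac{\rho}{r_1(1+\alpha/3)^{1/2}}\ \longrightarrow\ 1 .
\]
This completes the proof of Theorem~\ref{thm:A}. \qed

\section{Proof of Theorem \ref{thm:B}}\label{sec:B}

\subsection{From the cube to sets with large slices}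

Two properties were used in Theorem~\ref{thm:A}: next to each peak there are points $u,v$ far apart whose midpoint is almost the peak, and no point of the cube itself is a point of norm attainment. For a general space, the substitute for the cube is a set with large slices. Recall that a nonempty bounded set $D$ is \emph{dentable} if for every $\delta>0$ there is $x\in D$ with $x\notin\overline{\operatorname{conv}}(D\setminus B(x,\delta))$, where $B(x,\delta)$ is the open ball. A Banach space has the RNP if and only if all its nonempty bounded subsets are dentable (Rieffel, Maynard, Huff, Davis--Phelps; see \cite{DU}). Apart from Bourgain's theorem, this characterization is all we need about the RNP. It does not depend on the choice of an equivalent norm.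

\begin{lemma}\label{lem:slices}
Let $Z$ be a Banach space failing the RNP. There are a closed bounded absolutely convex set $C\subset Z$ and $\delta>0$ such that, with $p(f)=\sup_C|f|$, for all $f\in Z^*$ and $\beta>0$ the slice
\[
\operatorname{Sl}(f,\beta)=\{x\in C:\operatorname{Re}f(x)>p(f)-\beta\}
\]
has diameter at least $\delta$.
\end{lemma}

\begin{proof}
There are a nonempty bounded $D\subset Z$ and $\delta>0$ with $x\in\overline{\operatorname{conv}}(D\setminus B(x,\delta))$ for all $x\in D$. Every slice $\{y\in D:\operatorname{Re}f(y)>\sup_D\operatorname{Re}f-\beta\}$ of $D$ has diameter at least $\delta$. For if its diameter were smaller and $x$ were one of its points, it would be contained in $B(x,\delta)$. So $D\setminus B(x,\delta)$ would lie in the closed convex set $\{\operatorname{Re}f\le\sup_D\operatorname{Re}f-\beta\}$, which does not contain $x$.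

Let $C$ be the closed absolutely convex hull of $D$, that is, $\overline{\operatorname{conv}}(\mathbb TD)$. Then $p(f)=\sup_C\operatorname{Re}f=\sup_D|f|$. Given $f$ and $\beta$, choose $\theta\in\mathbb T$ with $\sup_D\operatorname{Re}\theta f>p(f)-\beta/2$. If $x\in D$ and $\operatorname{Re}\theta f(x)>\sup_D\operatorname{Re}\theta f-\beta/2$, then $\theta x\in C$ and $\operatorname{Re}f(\theta x)>p(f)-\beta$. Thus $\operatorname{Sl}(f,\beta)$ contains a rotated slice of $D$.
\end{proof}

Let now $X$ and $Z$ be as in Theorem~\ref{thm:B}. Let $\|\cdot\|$ be an equivalent LUR norm on $X$ with unit ball $B$. We also write $\|f\|$ for the corresponding dual norm. Apply Lemma~\ref{lem:slices} to $(Z,\|\cdot\|)$. Since $C=\operatorname{Sl}(0,1)$ has diameter at least $\delta$, it is not $\{0\}$, and after scaling $C$ and $\delta$ by the same factor we may assume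
\[
\sup_{x\in C}\|x\|=1,\qquad\text{so that } \delta\le2 .
\]
For $f\in X^*$ put $p(f)=p(f|_Z)$; thus $p(f)\le\|f\|$.

\subsection{The construction}

Three ingredients form the new unit ball: the set $C$; for each member $f_m$ of a dense sequence of functionals on $Z$, a one-dimensional peak just outside $C$ that is visible to $f_m$; and a small multiple of the LUR ball $B$. The last is needed because $C$ need not have interior points in $X$, and it also takes care of functionals that are small on $Z$. Separability of $Z^*$ is used to make the family of peaks countable, so that the $m$-th peak can be given a height much smaller than the $m$-th weight in the norm of $Y$.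

Put $\tau_m=2^{-m}\delta^2/1024$, so $\tau_m\le2^{-m}/256$. The set $\{f\in Z^*:p(f)>0\}$ is open, and nonempty since $C\neq\{0\}$; let $(f_m)$ be a dense sequence in it. For each $m$ choose
\[
u_m,v_m\in\operatorname{Sl}\big(f_m,\tfrac{\tau_m}4p(f_m)\big)\quad\text{with}\quad\|u_m-v_m\|>\tfrac\delta2,
\]
and put
\[
x_m=\tfrac12(u_m+v_m)\in C,\qquad w_m=(1+\tau_m)x_m,\qquad K_m=\{tw_m:t\in\mathbb K,\ |t|\le1\}=\operatorname{conv}\mathbb Tw_m .
\]
Choose $\varphi_m\in X^*$ with $\|\varphi_m\|=1$ and $\varphi_m(u_m-v_m)=\|u_m-v_m\|$. The slice is convex, so it contains $x_m$, and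
\begin{equation}\label{eq:peak}
\operatorname{Re}f_m(w_m)\ \ge\ (1+\tau_m)\big(1-\tfrac{\tau_m}4\big)p(f_m)\ >\ p(f_m) .
\end{equation}
In particular $w_m\ne0$. Choose $\eta\in(\frac18,\frac14)$ different from all the numbers $\|w_m\|$; this will serve to break ties at the end. Let $X_1$ be $X$ with the unit ball
\[
B_1=\overline{\operatorname{conv}}\Big(C\cup\bigcup_mK_m\cup\eta B\Big).
\]
Since $K_m\subset(1+\tau_m)C$, we have $\eta B\subset B_1\subset(1+\tau_1)B$, so this is an equivalent norm. Let $Y$ be $X$ with the norm
\[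
|y|^2=\|y\|^2+\sum_m2^{-m}|\varphi_m(y)|^2,\qquad\|y\|\le|y|\le\sqrt2\,\|y\|,
\]
to which Lemma~\ref{lem:two} applies with $\omega_m=2^{-m}$, and let $T:X_1\to Y$ be the identity map.

\begin{lemma}\label{lem:LUR}
The norm of $Y$ is LUR.
\end{lemma}

\begin{proof}
Let $|y_j|\to|y|$ and $|y_j+y|\to2|y|$. Then $2|y_j|^2+2|y|^2-|y_j+y|^2\to0$. This quantity is the sum of $\sum_m2^{-m}|\varphi_m(y_j-y)|^2\ge0$ and
\[
2\|y_j\|^2+2\|y\|^2-\|y_j+y\|^2\ \ge\ 2\|y_j\|^2+2\|y\|^2-(\|y_j\|+\|y\|)^2=(\|y_j\|-\|y\|)^2\ \ge\ 0 .
\]
So both tend to $0$. Hence $\|y_j\|\to\|y\|$ and then $\|y_j+y\|\to2\|y\|$, and $y_j\to y$ because $\|\cdot\|$ is LUR.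
\end{proof}

\subsection{Property A fails}

\begin{proposition}\label{prop:noA}
Let $\varepsilon=\min\{\frac1{16},\frac\delta8\}$. No $S\in\mathcal L(X_1,Y)$ with $\|S-T\|\le\varepsilon$ attains its norm.
\end{proposition}

\begin{proof}
We first record four estimates.
\begin{itemize}
\item[(a)] $1-\varepsilon\le\|S\|<2$. Indeed $\|T\|\ge\sup_{x\in C}\|x\|=1$, and $\|T\|+\varepsilon\le\sqrt2(1+\tau_1)+\frac1{16}<2$.
\item[(b)] $|Sz|\le|z|+\varepsilon\le\sqrt2\,\eta+\varepsilon<\frac12<\|S\|$ for $z\in\eta B$, because $\eta B\subset B_1$.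
\item[(c)] $|Sx|\ge|x|-\varepsilon\|x\|_{X_1}\ge\|x\|-8\varepsilon\|x\|\ge\frac12\|x\|$ for all $x$, because $\|x\|_{X_1}\le\|x\|/\eta\le8\|x\|$.
\item[(d)] $|\varphi_m(S(u_m-v_m))|\ge\frac\delta2-2\varepsilon\ge\frac\delta4$ for all $m$, because $u_m,v_m\in B_1$ and $|\varphi_m(y)|\le|y|$.
\end{itemize}

Suppose $|Sx|=\|S\|$ with $x\in B_1$. By (b) the part $\eta B$ plays no role, as we now show. Choose $y^*\in Y^*$ with $\|y^*\|=1$ and $y^*(Sx)=\|S\|$, and let $x=\lim_jx^j$ with $x^j=(1-\mu^j)y^j+\mu^jz^j$, $\mu^j\in[0,1]$, $y^j\in\operatorname{conv}(C\cup\bigcup_mK_m)$, $z^j\in\eta B$. Then $\operatorname{Re}y^*(Sx^j)\le(1-\mu^j)\|S\|+\frac12\mu^j$, and the left side tends to $\|S\|>\frac12$. Hence $\mu^j\to0$, and $y^j\to x$. Thus $x\in\overline{\operatorname{conv}}(C\cup\bigcup_mK_m)$, and Lemma~\ref{lem:decomp} applies. By Lemma~\ref{lem:components}, $S$ attains its norm at a point of some $K_m$, hence at $w_m$, or at a point of $C$.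

\emph{(i) $|Sw_m|=\|S\|$.} Then $|Sx_m|=\|S\|/(1+\tau_m)$. The points $x_m\pm\frac12(u_m-v_m)$, which are $u_m$ and $v_m$, lie in $B_1$, so \eqref{eq:two} and (d) give
\[
\|S\|^2\ \ge\ \tfrac12\big(|Su_m|^2+|Sv_m|^2\big)\ \ge\ \frac{\|S\|^2}{(1+\tau_m)^2}+2^{-m}\Big(\frac\delta8\Big)^2 .
\]
Since $1-(1+\tau)^{-2}\le2\tau$ for $\tau\ge0$, we get $2^{-m}\delta^2/64\le2\tau_m\|S\|^2<8\tau_m=2^{-m}\delta^2/128$, a contradiction. As on the cube, the peak is too low.

\emph{(ii) $|Sw|=\|S\|$ with $w\in C$.} In $c_0$ every point of the cube could be moved in two opposite directions. A point of $C$ need not have this property, but large slices and rotundity of $Y$ replace it. Choose $y^*\in Y^*$ with $\|y^*\|=1$, $y^*(Sw)=\|S\|$, and put $f=(y^*\circ S)|_Z\in Z^*$. Since $C\subset B_1$, we have $p(f)=\operatorname{Re}f(w)=\|S\|$. For each $j$ the slice $\operatorname{Sl}(f,1/j)$ has diameter at least $\delta$, so it contains $c_j$ with $\|c_j-w\|\ge\delta/3$. Now $|Sc_j|\le\|S\|$ and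
\[
|Sc_j+Sw|\ \ge\ \operatorname{Re}y^*(Sc_j+Sw)\ >\ 2\|S\|-\tfrac1j .
\]
Hence $|Sc_j+Sw|\to2|Sw|$ and $|Sc_j|\to|Sw|$, and Lemma~\ref{lem:LUR} gives $|Sc_j-Sw|\to0$. But $|S(c_j-w)|\ge\frac12\cdot\frac\delta3$ by (c), a contradiction.
\end{proof}

So $\mathrm{NA}(X_1,Y)$ is not dense and $X_1$ fails property A.

\subsection{Strongly exposing functionals are dense}

For $f\in X^*$ let $q(f)=\sup_m|f(w_m)|$. Since $w_m\in(1+\tau_m)C$,
\begin{equation}\label{eq:qp}
|f(w_m)|\le(1+\tau_m)p(f),\qquad q(f)\le2p(f),
\end{equation}
and the dual norm of $X_1$ is $\max\{p(f),q(f),\eta\|f\|\}$. All three terms are continuous seminorms. On $C$ alone we cannot expect functionals to peak, since all slices of $C$ are large. We therefore look at the open sets where one of the other two pieces wins: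
\[
\Omega_1=\{f:\eta\|f\|>\max(p(f),q(f))\},\qquad\Omega_2=\{f:q(f)>\max(p(f),\eta\|f\|)\}.
\]

\begin{proposition}\label{prop:SE}
$\mathrm{SE}(X_1)\cap\Omega_1$ is dense in $\Omega_1$, $\mathrm{SE}(X_1)\cap\Omega_2$ is dense in $\Omega_2$, and $\Omega_1\cup\Omega_2$ is dense in $X^*$. Hence $\mathrm{SE}(X_1)$ is dense in $X^*$.
\end{proposition}

\begin{proof}
\emph{Density in $\Omega_1$.} By the Bishop--Phelps theorem for $(X,\|\cdot\|)$, the functionals $g\in\Omega_1$ with $g(z_0)=\|g\|$ for some $z_0\in B$ are dense in $\Omega_1$. Each of them is in $\mathrm{SE}(X_1)$: apply Lemma~\ref{lem:peak} with $A=\eta B$ and $K=\operatorname{conv}(C\cup\bigcup_mK_m)$. Here $\sup_K\operatorname{Re}g=\max(p(g),q(g))<\eta\|g\|=\sup_A\operatorname{Re}g$. In particular $g\ne0$, so $\|z_0\|=1$. If $z_j\in B$ and $\operatorname{Re}g(z_j)\to\|g\|$, then $\|z_j\|\to1$ and $2\ge\|z_j+z_0\|\ge\operatorname{Re}g(z_j+z_0)/\|g\|\to2$, so $z_j\to z_0$ by LUR. So maximizing sequences in $\eta B$ converge to $\eta z_0$.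

\emph{Density in $\Omega_2$.} Let $g\in\Omega_2$ and $s=\frac12(p(g)+q(g))$, so $p(g)<s<q(g)$. Choose $M$ with $(1+\tau_M)p(g)<s$. For all $h$ sufficiently near $g$ we have $h\in\Omega_2$ and $(1+\tau_M)p(h)<s<q(h)$; by \eqref{eq:qp},
\[
\sup_{m\ge M}|h(w_m)|\le s<q(h)=\max_{m<M}|h(w_m)| .
\]
So only finitely many peaks compete near $g$, and we have to avoid ties between them. Let $m,m'<M$ with $w_m\notin\mathbb Tw_{m'}$. The closed set $\{h:|h(w_m)|=|h(w_{m'})|\}$ is nowhere dense:
\begin{itemize}
\item If $w_m,w_{m'}$ are linearly independent, take $\psi\in X^*$ with $\psi(w_m)=1$ and $\psi(w_{m'})=0$. Then $h+t\psi$ lies in the set only if $|h(w_m)+t|=|h(w_{m'})|$, which has at most two real solutions $t$. So the set has no interior point.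
\item If they are dependent, then $w_m=aw_{m'}$ with $|a|\ne1$, and the set is $\{h:h(w_{m'})=0\}$, a proper closed subspace since $w_{m'}\neq0$.
\end{itemize}
Hence there are $h$ arbitrarily close to $g$ lying in none of these finitely many sets. For such $h$ there are $m_0<M$ and $\gamma>0$ with $|h(w_{m_0})|=q(h)$, with $|h(w_m)|\le q(h)-\gamma$ for all $m$ such that $w_m\notin\mathbb Tw_{m_0}$, and with $p(h),\eta\|h\|\le q(h)-\gamma$. If $w_m\in\mathbb Tw_{m_0}$, then $K_m=K_{m_0}$. So $B_1=\overline{\operatorname{conv}}(A\cup K)$ with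
\[
A=K_{m_0},\qquad K=\operatorname{conv}\Big(C\cup\eta B\cup\bigcup\{K_m:w_m\notin\mathbb Tw_{m_0}\}\Big),
\]
and $\sup_K\operatorname{Re}h\le q(h)-\gamma<q(h)=\sup_A\operatorname{Re}h$. If $|t_j|\le1$ and $\operatorname{Re}\big(t_jh(w_{m_0})\big)\to|h(w_{m_0})|$, then $t_j\to\theta_0:=\overline{h(w_{m_0})}/|h(w_{m_0})|$. So Lemma~\ref{lem:peak} applies with $v=\theta_0w_{m_0}$, and $h\in\mathrm{SE}(X_1)$.

\emph{$\Omega_1\cup\Omega_2$ is dense.} Let $U\subset X^*$ be nonempty and open with $U\cap\Omega_1=\emptyset$, that is,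
\begin{equation}\label{eq:U}
\eta\|g\|\le\max(p(g),q(g))\qquad\text{for all }g\in U .
\end{equation}
We show $U\cap\Omega_2\ne\emptyset$. For $0\ne g\in U$, \eqref{eq:U} and $q(g)\le2p(g)$ give $p(g)>0$; so $U\cap\{p>0\}$ is nonempty and open. The restriction map $X^*\to Z^*$ is onto by the Hahn--Banach theorem, hence open. The image of $U\cap\{p>0\}$ is thus a nonempty open subset of $\{f\in Z^*:p(f)>0\}$, and it contains some $f_m$. Take $g\in U$ with $g|_Z=f_m$. By \eqref{eq:peak},
\[
q(g)\ge|f_m(w_m)|>p(f_m)=p(g),\qquad\text{and so, by \eqref{eq:U}, }\ q(g)\ge\eta\|g\| .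
\]
If the last inequality is strict, $g\in\Omega_2$; in general there may be a tie with $\eta\|g\|$, and we break it using the choice of $\eta$. Since $q(g)>p(g)$ and $\tau_k\to0$, \eqref{eq:qp} shows that the supremum defining $q(g)$ is attained: $q(g)=|g(w_{m_0})|$ for some $m_0$. Then $\eta\|g\|\le|g(w_{m_0})|\le\|g\|\,\|w_{m_0}\|$, so $\|w_{m_0}\|\ge\eta$, and since $\eta\neq\|w_{m_0}\|$,
\[
\|w_{m_0}\|>\eta .
\]
Choose $\psi\in X^*$ with $\|\psi\|=1$ and $\psi(w_{m_0})=\|w_{m_0}\|\,g(w_{m_0})/|g(w_{m_0})|$. For $s>0$,
\[
q(g+s\psi)\ \ge\ |g(w_{m_0})|+s\|w_{m_0}\|\ >\ \eta\|g\|+s\eta\ \ge\ \eta\|g+s\psi\| ,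
\]
and for small $s$ still $q(g+s\psi)>p(g+s\psi)$ and $g+s\psi\in U$, by continuity. So $g+s\psi\in U\cap\Omega_2$.
\end{proof}

\begin{proof}[End of the proof of Theorem \ref{thm:B}]
Propositions~\ref{prop:noA} and~\ref{prop:SE} prove the first assertion. For the last one, let $X$ be separable and let $Z\subset X$ be isomorphic to $c_0$. Then $X$ has an equivalent LUR norm by Kadec's theorem, $Z^*\cong\ell_1$ is separable, and $c_0$ fails the RNP because $B_{c_0}$ is not dentable. Indeed, let $x\in B_{c_0}$ and let $x^{(N)}$ be its truncation to the first $N$ coordinates. For each $N$ choose $k>N$ with $|x_k|\le\frac12$. Then $x^{(N)}\pm e_k$ lie in $B_{c_0}$ at distance at least $\frac12$ from $x$, and their midpoints $x^{(N)}$ tend to $x$ as $N\to\infty$. So $x\in\overline{\operatorname{conv}}\big(B_{c_0}\setminus B(x,\frac12)\big)$.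
\end{proof}

\begin{remark}[Scope]
By Bourgain's theorem, failure of the RNP is necessary for a counterexample. Theorem~\ref{thm:B} does not cover spaces that fail the RNP although all their subspaces with separable dual have it, such as $L_1[0,1]$. We make no claim about such spaces.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bourgain}
J.~Bourgain, Israel J. Math. \textbf{28} (1977), 265--271.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Handout}
\emph{Residuality in the set of norm attaining operators},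
\url{https://www.ugr.es/local/mmartins/Curriculum/Charlas/2022_Ukraine-short-handout.pdf}.

\end{thebibliography}

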